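# From choices on pairs to choices on compact sets

## Least points as a first guess

Suppose that for every pair of points of a space $X$ someone has chosen one of the two, and that the choice depends continuously on the pair. Can we then choose, continuously, a point from every nonempty compact subset of $X$? We ask this for the Mrówka–Isbell spaces, defined below. The stated source of the problem is "Universidad Nacional Autónoma De México", https://ru.dgb.unam.mx/bitstream/20.500.14330/TES01000659581/3/0659581_A1.pdf.

The answer one would first guess is: yes, and the selection is the least point. Write $x\prec y$ when $x$ is the point chosen from $\{x,y\}$, with $x\ne y$, and let $f(K)$ be the point $x\in K$ with $x\prec y$ for all other $y\in K$.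

Let us test this on the smallest spaces. If $X$ has two points, the guess is the given choice. If $X=\{a,b,c\}$ is discrete, then $\prec$ is a tournament on three vertices. If it is transitive, there is a least point. If $a\prec b\prec c\prec a$, then $X$ itself has no least point, and the formula says nothing about $K=X$. In a finite discrete space this does no harm, because any value for $f(X)$ is continuous. For infinite spaces we must ask whether the missing values can be filled in continuously.

It will turn out that "yes" is right, even in the strong form that every continuous choice on pairs extends to a continuous choice on compact sets, and that the formula "least point" is right only at the very end of a longer construction.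

## Hyperspaces, weak selections, and the spaces $\Psi(\mathcal A)$

All spaces are Hausdorff.

**Definition (Vietoris topology).** $\mathcal K(X)$ is the set of nonempty compact subsets of $X$. Its topology is generated by the sets $\{K:K\subseteq O\}$ and $\{K:K\cap O\neq\emptyset\}$ for $O\subseteq X$ open. A base is given by the sets $\langle O_1,\dots,O_k\rangle$ of all $K\in\mathcal K(X)$ with $K\subseteq\bigcup_iO_i$ and $K\cap O_i\ne\emptyset$ for every $i$. The subspace of sets with one or two points is $\mathcal F_2(X)=\{F\subseteq X:1\le|F|\le2\}$.

For example, if $x_j\to x$ in $X$, then $\{x,y,x_j\}\to\{x,y\}$ in $\mathcal K(X)$: if $\{x,y\}\in\langle O_1,\dots,O_k\rangle$, then $\{x,y,x_j\}$ meets every $O_i$, and it lies in $\bigcup_i O_i$ once $x_j$ does.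

**Definition (selections).** For $\mathcal D\subseteq\mathcal K(X)$, a continuous selection for $\mathcal D$ is a continuous $f:\mathcal D\to X$ with $f(D)\in D$ for all $D\in\mathcal D$. The set of all of them is $Sel(\mathcal D)$. A continuous weak selection on $X$ is an element $\psi$ of $Sel(\mathcal F_2(X))$.

It is the same to ask for a continuous selection on the space $[X]^2$ of two-point sets. Indeed $[X]^2$ is open in $\mathcal F_2(X)$, since distinct points have disjoint neighborhoods. At a singleton, the extension by $\psi(\{x\})=x$ is continuous because $\langle V\rangle\cap\mathcal F_2(X)$ is mapped into $V$ for every open $V\ni x$.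

**Definition (the relation $\prec$).** Given $\psi$, for $x\ne y$ write $x\prec y$ if $\psi(\{x,y\})=x$. Exactly one of $x\prec y$, $y\prec x$ holds. For $P,Q\subseteq X$ write $P\prec Q$ if $p\ne q$ and $p\prec q$ for all $p\in P$, $q\in Q$; this is vacuously true if $P$ or $Q$ is empty. In particular $P\prec Q$ forces $P\cap Q=\emptyset$. The relation $\prec$ need not be transitive.

**Definition (Mrówka–Isbell space).** Let $\mathcal A$ be an infinite almost disjoint family of infinite subsets of $\omega$, that is, $|A\cap B|<\omega$ for distinct $A,B\in\mathcal A$. The space $\Psi(\mathcal A)=\omega\cup\mathcal A$ has the points of $\omega$ isolated, and basic neighborhoods $\{A\}\cup(A\setminus F)$, $F\subseteq\omega$ finite, at a point $A\in\mathcal A$.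

This space is Hausdorff: for distinct $A,B\in\mathcal A$ remove the finite set $A\cap B$ from both neighborhoods; to separate $n\in\omega$ from $A$, use $\{n\}$ and $\{A\}\cup(A\setminus\{n\})$. The set $\omega$ is dense, because the members of $\mathcal A$ are infinite.

Here is the simplest example. Partition $\omega=A_0\sqcup A_1\sqcup A_2\sqcup\cdots$ into infinite sets with $0\in A_0$, and let $\mathcal A=\{A_i:i\in\omega\}$. Write $a_i$ for $A_i$ regarded as a point, and $S_i=A_i\cup\{a_i\}$. Then $X=\Psi(\mathcal A)$ is the disjoint sum of the clopen pieces $S_i$, and each $S_i$ is a sequence converging to $a_i$.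

The whole proof rests on a reformulation of the continuity of $\psi$.

**Fact F1.** *If $x\prec y$, there are open $V\ni x$, $W\ni y$ with $V\prec W$. Hence $\{(v,w):v\neq w,\ v\prec w\}$ is open in $X\times X$, and for each $x$ the sets $\{y\ne x:y\prec x\}$ and $\{y\ne x:x\prec y\}$ are open.*

*Proof.* Take disjoint open $V_0\ni x$ and $W_0\ni y$. Since $\psi(\{x,y\})=x\in V_0$, the open set $\psi^{-1}(V_0)$ contains $\langle O_1,\dots,O_k\rangle\cap\mathcal F_2(X)$ for some $O_1,\dots,O_k$ with $\{x,y\}\in\langle O_1,\dots,O_k\rangle$. Put
$$V=V_0\cap\bigcap\{O_i:x\in O_i\},\qquad W=W_0\cap\bigcap\{O_i:y\in O_i\}.$$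
Let $v\in V$, $w\in W$. Each $O_i$ contains $x$ or $y$, hence contains $V$ or $W$, so $\{v,w\}$ meets $O_i$. Both $x$ and $y$ lie in $\bigcup_iO_i$, so $V$ and $W$ are contained in $\bigcup_i O_i$. Thus $\{v,w\}\in\langle O_1,\dots,O_k\rangle$ and $\psi(\{v,w\})\in V_0\cap\{v,w\}=\{v\}$, because $w\in W_0$. Also $v\ne w$. So $V\prec W$. The other assertions follow at once. $\square$

Conversely, if $\psi$ is any choice on pairs such that $x\prec y$ always yields open $V\ni x$, $W\ni y$ with $V\prec W$, then $\psi$ is continuous. For let $x\prec y$, let $V'$ be a neighborhood of $x$, which we may take open, and consider $F\in\langle V\cap V',W\rangle\cap\mathcal F_2(X)$. It contains some $v\in V\cap V'$ and some $w\in W$. These are distinct, so $F=\{v,w\}$ and $\psi(F)=v\in V'$. We use this to check examples.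

## A convergent sequence, a three-cycle of limits, and a jump

First test the guess on a single convergent sequence, $\omega\cup\{\infty\}$ with its usual order $0\prec1\prec2\prec\cdots\prec\infty$. Every nonempty compact $K$ has a least point, and $f(K)=\min K$ is continuous. If $\min K=n<\infty$, then every $K'$ that contains $n$ and lies in $\{m:m\ge n\}\cup\{\infty\}$ has $f(K')=n$, and these $K'$ form a neighborhood of $K$. If $K=\{\infty\}$, then $K'\subseteq\{m:m\ge n\}\cup\{\infty\}$ puts $f(K')$ in the same set. So the guess passes.

Now return to $X=\bigsqcup_iS_i$.

**Example A (a jump).** Let $S_i\prec S_j$ for $i<j$. Inside $S_i$ with $i\neq1$, use the usual order of $A_i$ and put $a_i$ last. Inside $S_1$, reverse everything: $a_1$ comes first, and for $n,m\in A_1$ let $n\prec m$ mean $n>m$. This is a linear order in which $a_0$ and $a_1$ are neighbors: $S_0$ increases to $a_0$, and $S_1$ decreases to $a_1$.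

**Example B (a three-cycle of limits).** Let $S_i\prec S_j$ for $i<j$, except that $S_2\prec S_0$. Inside every $S_i$ use the usual order of $A_i$ with $a_i$ last.

Both are continuous weak selections, by the converse of F1. Points in different pieces $S_i,S_j$ have these pieces as neighborhoods; two points of $\omega$ are isolated; and for $k\in A_i$ and $a_i$ take $\{k\}$ and $\{a_i\}\cup\{m\in A_i:m>k\}$.

In Example B we have $a_0\prec a_1\prec a_2\prec a_0$, so $\{a_0,a_1,a_2\}$ has no least point. Moreover it is not isolated in $\mathcal K(X)$: the value of $f$ there must agree with the values at all compact $K'\subseteq S_0\cup S_1\cup S_2$ close to it. The formula has failed, and we need another way to reduce a compact set to a point.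

## Cutting with clopen sets, and where it stops

A sensible next attempt is to forget $\prec$ and cut. Let $U_0,U_1,\dots$ be clopen sets. Given $K$, replace it by $K\cap U_0$ if that is nonempty, and leave it alone otherwise; then do the same with $U_1$, and so on. Each cut is a continuous map $\mathcal K(X)\to\mathcal K(X)$, since $\{K:K\cap U=\emptyset\}$ and $\{K:K\cap U\ne\emptyset\}$ are open and on each of them the map is continuous. (That $K\mapsto K\cap U$ is continuous on the second set is checked in the proof of the Lemma below.) We obtain compact sets $K=K_0\supseteq K_1\supseteq\cdots$ and $K_\omega=\bigcap_nK_n$. Let us recall the textbook fact about such sequences.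

**Fact T.** *If $K_0\supseteq K_1\supseteq\cdots$ are nonempty compact sets, then $\bigcap_nK_n$ is nonempty and compact, and if $\bigcap_nK_n\subseteq G$ with $G$ open, then $K_n\subseteq G$ for some $n$.*

Indeed, all $K_n$ are closed in $K_0$. If every $K_n\setminus G$ were nonempty, these decreasing closed subsets of $K_0$ would have a common point, lying in $\bigcap_nK_n\setminus G$. The case $G=\emptyset$ gives nonemptiness.

**Definition ($\mathcal U$-class).** For a family $\mathcal U$ of clopen sets, a $\mathcal U$-class is an equivalence class of the relation "$x\in U\Leftrightarrow y\in U$ for all $U\in\mathcal U$".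

For instance, in $X=\bigsqcup_iS_i$ the family $\{S_i:i\in\omega\}$ has the classes $S_i$. If we add all singletons $\{n\}$, $n\in\omega$, the classes become single points.

For each $n$, $K_{n+1}$ is contained in $U_n$ or disjoint from it. So $K_\omega$ lies in one $\mathcal U$-class, where $\mathcal U=\{U_n:n\in\omega\}$. If all classes are single points, the attempt succeeds. Then $K_\omega=\{x\}$, and we put $f(K)=x$. If $V\ni x$ is open, then $K_n\subseteq V$ for some $n$ by Fact T; by continuity of $K'\mapsto K_n'$ all nearby $K'$ have $K'_n\subseteq V$, and so $f(K')\in V$.

For a general $\Psi(\mathcal A)$ we have to make clopen sets out of what is given, namely $\omega$ and $\psi$. The natural ones are $\{n\}$ and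
$$L_n=\{x\ne n:x\prec n\}\qquad(n\in\omega).$$
By F1, $L_n$ is open, and its complement $\{n\}\cup\{x\neq n:n\prec x\}$ is open because $n$ is isolated. Do these sets separate all points? Not always. In Example A,
$$L_m=\begin{cases}\{k\in A_0:k<m\}&\text{if } m\in A_0,\\ S_0\cup\{a_1\}\cup\{k\in A_1:k>m\}&\text{if } m\in A_1,\\ S_0\cup\cdots\cup S_{j-1}\cup\{k\in A_j:k<m\}&\text{if } m\in A_j,\ j\ge2.\end{cases}\tag{1}$$
Each $L_m$ contains both or neither of $a_0,a_1$, so these two lie in the same class. No cut separates $\{a_0,a_1\}$, and $f(\{a_0,a_1\})$ must be chosen by hand.

No choice works. List the family as $\{0\},L_0,\{1\},L_1,\dots$ and let $K'=\{a_0,a_1,n\}$ with $n\in A_0\cup A_1$. For $m<n$ the set $\{m\}$ misses $K'$. By (1), $L_m$ misses $K'$ if $m\in A_0$ (for $n\in A_0$ because $n>m$) and contains $K'$ otherwise (for $m,n\in A_1$ because $n>m$). So $K'$ is untouched until the cut with $\{n\}$, which reduces it to $\{n\}$. Hence $f(K')=n$. As $n\to\infty$ in $A_0$ we have $K'\to\{a_0,a_1\}$ and $f(K')\to a_0$; as $n\to\infty$ in $A_1$ we have again $K'\to\{a_0,a_1\}$ but $f(K')\to a_1$.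

(Adding the sets $S_i$ to the family would repair this particular space. In general only the sets $\{n\}$ and $L_n$ are at our disposal.)

The exact point of failure is this. Suppose $K_\omega=\{x,z\}$ and we want $f(K)=x$. For $K'$ near $K$, at some stage $K'_n$ splits into a part near $x$ and a part near $z$. A later cut, one that does not split $\{x,z\}$, may throw away the whole part near $x$. Now suppose $x\prec z$. By F1 the part near $x$ then lies below the part near $z$ in the sense of $\prec$. So we want a cut with the following property:
$$\text{if }K=P\sqcup Q,\ P\ne\emptyset,\ P\prec Q,\text{ then cutting }K\text{ does not remove all of }P.\tag{2}$$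

## A cut that consults $\prec$

For a clopen $U$ that splits $K$, let us see what (2) demands. If $P$ and $K\cap U$ are disjoint, then $K\cap U\subseteq Q$, and every $p\in P$ is a point outside $U$ that lies below all of $K\cap U$. In this case we must keep $K\setminus U$. So let us keep $K\setminus U$ exactly when there is such a point.

**Definition (the reduction $r_U$).** For clopen $U\subseteq X$ define $r_U:\mathcal K(X)\to\mathcal K(X)$ as follows. If $K\subseteq U$ or $K\cap U=\emptyset$, let $r_U(K)=K$. Otherwise, if there is $x\in K\setminus U$ with $x\prec y$ for all $y\in K\cap U$ (call $x$ a witness), let $r_U(K)=K\setminus U$. Otherwise let $r_U(K)=K\cap U$.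

The values are nonempty and compact because $U$ is clopen. In Example A take $K'=\{a_0,a_1,n\}$ and $U=\{n\}$. If $n\in A_1$, then $a_0$ is a witness and $r_U(K')=\{a_0,a_1\}$. If $n\in A_0$, then $n\prec a_0$ and $n\prec a_1$, there is no witness, and $r_U(K')=\{n\}$. Both outcomes are compatible with $f(\{a_0,a_1\})=a_0$.

It can happen that neither side contains a point below the whole other side. For $K=\{a,b,c,d\}$ with $a\prec c\prec b\prec d\prec a$ and $U\cap K=\{a,b\}$, neither $c$ nor $d$ is below both $a$ and $b$, and neither $a$ nor $b$ is below both $c$ and $d$. In such cases the rule keeps $K\cap U$ by default.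

We need a version of F1 for compact sets.

**Fact F2.** *If $P,Q$ are compact and $P\prec Q$, there are open $V\supseteq P$, $W\supseteq Q$ with $V\prec W$.*

*Proof.* If $P=\emptyset$, take $V=\emptyset$, $W=X$; if $Q=\emptyset$, take $V=X$, $W=\emptyset$. Otherwise this is Wallace's theorem on products of compact sets, applied to $P\times Q$ inside the open set of F1. Here is the argument. Fix $p\in P$. For each $q\in Q$ choose open $V_q\ni p$, $W_q\ni q$ with $V_q\prec W_q$. Finitely many $W_q$ cover $Q$; let $W^p$ be their union and $V^p$ the intersection of the corresponding $V_q$. Then $p\in V^p$, $Q\subseteq W^p$ and $V^p\prec W^p$. Finitely many $V^p$ cover $P$; let $V$ be their union and $W$ the intersection of the corresponding $W^p$. $\square$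

**Lemma.** *Let $U\subseteq X$ be clopen.*

*(a) $r_U$ is continuous.*

*(b) If $K=P\sqcup Q$, $P\ne\emptyset$ and $P\prec Q$, then $r_U(K)\cap P\neq\emptyset$.*

*(c) $r_U(\{x,y\})$ is $\{x,y\}$ or $\{\psi(\{x,y\})\}$.*

*Proof of (a).* The danger is that a witness may appear or disappear abruptly. We show that having a witness and having none are both open conditions.

The sets $\{K:K\subseteq U\}$, $\{K:K\cap U=\emptyset\}=\{K:K\subseteq X\setminus U\}$ and $M=\{K:K\cap U\ne\emptyset\ne K\setminus U\}$ are open and cover $\mathcal K(X)$. On the first two, $r_U$ is the identity. Let $B$ be the set of $K\in M$ that have a witness. On $B$ the map is $K\mapsto K\setminus U$, and on $M\setminus B$ it is $K\mapsto K\cap U$.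

The map $K\mapsto K\cap U$ is continuous on $\{K:K\cap U\ne\emptyset\}$. Within this domain, the preimage of $\{K:K\cap O\neq\emptyset\}$ is $\{K:K\cap O\cap U\ne\emptyset\}$, and the preimage of $\{K:K\subseteq O\}$ is $\{K:K\subseteq O\cup(X\setminus U)\}$. Both are open. The same holds with $X\setminus U$ in place of $U$. So it suffices to show that $B$ and $M\setminus B$ are open.

*$B$ is open.* Let $x$ be a witness for $K\in B$, so $\{x\}\prec K\cap U$. By F2 there are open $V\ni x$ and $W\supseteq K\cap U$ with $V\prec W$. Intersecting with $X\setminus U$ and $U$ respectively, we may assume $V\subseteq X\setminus U$ and $W\subseteq U$. The conditions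
$$K'\in M,\qquad K'\cap V\ne\emptyset,\qquad K'\subseteq W\cup(X\setminus U)$$
define an open neighborhood of $K$. If $K'$ satisfies them, then $K'\cap U\subseteq W$, so every $x'\in K'\cap V$ lies in $K'\setminus U$ and satisfies $x'\prec y'$ for all $y'\in K'\cap U$. It is a witness, and $K'\in B$.

*$M\setminus B$ is open.* Let $K\in M\setminus B$. No $x\in K\setminus U$ is a witness, so for each such $x$ there is $y_x\in K\cap U$ with $y_x\prec x$. By F1 pick open $V_x\ni x$ and $W_x\ni y_x$ with $W_x\prec V_x$ and $W_x\subseteq U$. The compact set $K\setminus U$ is covered by some $V_{x_1},\dots,V_{x_k}$. The conditions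
$$K'\in M,\qquad K'\cap W_{x_i}\neq\emptyset\ (i\le k),\qquad K'\subseteq U\cup\bigcup_{i\le k}V_{x_i}$$
define an open neighborhood of $K$. If $K'$ satisfies them and $x'\in K'\setminus U$, then $x'\in V_{x_i}$ for some $i$. Any $y'\in K'\cap W_{x_i}$ lies in $K'\cap U$ and satisfies $y'\prec x'$, so $x'$ is not a witness. Hence $K'\in M\setminus B$.

*Proof of (b).* This is property (2). If $r_U(K)=K$, it is clear.

Let $r_U(K)=K\setminus U$ with witness $x$, and suppose $(K\setminus U)\cap P=\emptyset$, that is, $P\subseteq U$. Then $x\in K\setminus U\subseteq Q$. Take $p\in P$. From $P\prec Q$ we get $p\prec x$; from $p\in K\cap U$ we get $x\prec p$. This is a contradiction.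

Let $r_U(K)=K\cap U$ by the last case of the definition, and suppose $P\cap U=\emptyset$. Then $K\cap U\subseteq Q$, so any $p\in P\subseteq K\setminus U$ satisfies $p\prec y$ for all $y\in K\cap U$. It is a witness, and the last case does not apply. This is a contradiction.

*Proof of (c).* If $U$ contains both points or neither, $r_U(\{x,y\})=\{x,y\}$. Suppose $x\in U\not\ni y$. Then $y$ is a witness if and only if $y\prec x$. So $r_U$ returns $\{y\}$ if $y\prec x$, and $\{x\}$ if $x\prec y$. $\square$

## Cutting countably often, then taking the least point

Cutting with a countable family pushes $K$ into a single class. If $\prec$ is a good order there, the first guess can be used at last. A space is called zero-dimensional if it has a base of clopen sets.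

**Theorem 1.** *Let $X$ be a Hausdorff space and $\psi$ a continuous weak selection on $X$. Suppose there is a countable family $\mathcal U$ of clopen subsets of $X$ such that for every $\mathcal U$-class $E$: $\prec$ is transitive on $E$, and every compact subset of $E$ is zero-dimensional. (Both hold trivially if $|E|\le2$ for every class.) Then there is $f\in Sel(\mathcal K(X))$ with $f|_{\mathcal F_2(X)}=\psi$. Moreover, if $x\in K$ and $x\prec y$ for all $y\in K\setminus\{x\}$, then $f(K)=x$.*

**Step 1: the construction.** We define $f$. Let $\mathcal U=\{U_n:n\in\omega\}$, with repetitions allowed; if $\mathcal U=\emptyset$, use $U_n=X$ for all $n$. For $K\in\mathcal K(X)$ put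
$$K_0=K,\qquad K_{n+1}=r_{U_n}(K_n),\qquad K_\omega=\bigcap_nK_n.$$
By Fact T, $K_\omega$ is nonempty and compact. For each $n$, $K_{n+1}\subseteq U_n$ or $K_{n+1}\cap U_n=\emptyset$, so $K_\omega$ lies in one $\mathcal U$-class. Hence $\prec$ is a strict linear order on $K_\omega$, and $K_\omega$ is zero-dimensional.

Every nonempty compact $L\subseteq K_\omega$ has a least point. For $x\in L$ let $L_{\preceq x}=\{y\in L:y\prec x\text{ or }y=x\}$. It contains $x$, and it is closed in $L$, because its complement in $L$ is $\{y\in L:y\neq x,\ x\prec y\}$, which is open in $L$ by F1. By transitivity the sets $L_{\preceq x}$ form a chain. So they have the finite intersection property, and by compactness there is a point in all of them. That point is $\min L$. Define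
$$f(K)=\min K_\omega\in K.$$

For the continuity of $f$, fix $K$, let $x=f(K)$, and let $V$ be an open neighborhood of $x$.

**Step 2: splitting $K_\omega$ below $V$.** To use (2), we need a lower part of $K_\omega$ inside $V$. We claim that $K_\omega=P\sqcup Q$ with $P,Q$ compact, $x\in P\subseteq V$ and $P\prec Q$.

If $K_\omega\subseteq V$, take $P=K_\omega$ and $Q=\emptyset$. Otherwise choose a clopen subset $O$ of $K_\omega$ with $x\in O\subseteq V$; this uses zero-dimensionality. The set $K_\omega\setminus O$ is compact, and it is nonempty since $K_\omega\not\subseteq V$. Let
$$y=\min(K_\omega\setminus O),\qquad P=\{z\in K_\omega:z\neq y,\ z\prec y\},\qquad Q=K_\omega\setminus P.$$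
By F1, $P$ is open in $K_\omega$. We have $P\subseteq O$, since a point of $P\setminus O$ would be a point of $K_\omega\setminus O$ below its minimum $y$. As $y\notin O$, it follows that
$$P=O\cap\{z\in K_\omega:z\prec y\text{ or }z=y\},$$
an intersection of two closed subsets of $K_\omega$. So $P$ is clopen in $K_\omega$, and $P,Q$ are compact. Since $x=\min K_\omega$ and $x\ne y$ (because $x\in O$), we have $x\in P\subseteq O\subseteq V$. Finally, every $q\in Q$ satisfies $q=y$ or $y\prec q$, so $p\prec y$ gives $p\prec q$ by transitivity on $K_\omega$. Hence $P\prec Q$.

**Step 3: passing to a finite stage and to nearby sets.** By F2, and after intersecting the first set with $V$, there are open $V_1\supseteq P$ and $W\supseteq Q$ with $V_1\prec W$ and $V_1\subseteq V$. Since $\bigcap_nK_n=P\cup Q\subseteq V_1\cup W$, Fact T gives $n$ with $K_n\subseteq V_1\cup W$. Also $x\in K_n\cap V_1$. By part (a) of the Lemma, $K'\mapsto K'_n$ is a composition of $n$ continuous maps. So all $K'$ in some neighborhood $\mathcal O$ of $K$ satisfy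
$$K_n'\subseteq V_1\cup W,\qquad K_n'\cap V_1\neq\emptyset.\tag{3}$$

**Step 4: later cuts cannot remove the lower part.** Let $K'\in\mathcal O$, and put $P'=K'_n\cap V_1$, $Q'=K'_n\cap W$. Since $V_1\prec W$, these sets are disjoint; by (3), $K'_n=P'\sqcup Q'$ with $P'\ne\emptyset$ and $P'\prec Q'$. Moreover $P'=K_n'\setminus W$ is compact.

We show by induction that $K'_m\cap P'\ne\emptyset$ for all $m\ge n$. For $m=n$ this is (3). If it holds for $m$, then $K'_m=(K'_m\cap P')\sqcup(K_m'\cap Q')$, where the first part is nonempty and the relation $\prec$ holds between the parts. Part (b) of the Lemma gives $K'_{m+1}\cap P'\neq\emptyset$.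

The sets $K'_m\cap P'$, $m\ge n$, are decreasing, nonempty and compact. By Fact T there is a point $p\in K'_\omega\cap P'$. If $f(K')=\min K'_\omega$ were in $Q'$, then $p\prec\min K'_\omega$ with $p\in K'_\omega$, which is impossible. Since $K'_\omega\subseteq K_n'=P'\sqcup Q'$, we get $f(K')\in P'\subseteq V$. So $f$ is continuous.

**Step 5: $f$ extends $\psi$ and respects least points.** Clearly $f(\{x\})=x$. Let $x\ne y$. By part (c) of the Lemma, applied at each stage, $\{x,y\}_\omega$ is $\{x,y\}$ or $\{\psi(\{x,y\})\}$. In the first case its minimum is $\psi(\{x,y\})$ by the definition of $\prec$, and in the second case trivially. So $f(\{x,y\})=\psi(\{x,y\})$.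

Let $x\in K$ with $x\prec y$ for all $y\in K\setminus\{x\}$. If $x\in K_n$, part (b) of the Lemma with $P=\{x\}$ and $Q=K_n\setminus\{x\}$ gives $x\in K_{n+1}$. So $x\in K_\omega$, and since $x$ is below every other point of $K$, $f(K)=\min K_\omega=x$. $\square$

Let us see what the construction does with the three-cycle $K=\{a_0,a_1,a_2\}$ of Example B and the list $\{0\},L_0,\{1\},L_1,\dots$; the proof of Theorem 2 below shows that this list is admissible. The set $\{0\}$ misses $K$. Since $0$ is the least number of $A_0$, we have $L_0=S_2$. So $K\cap L_0=\{a_2\}$, and $a_1\prec a_2$ makes $a_1$ a witness. Hence $K_2=\{a_0,a_1\}$. By part (c) of the Lemma every later stage is $\{a_0,a_1\}$ or $\{a_0\}$, so $f(K)=a_0$.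

## Isolated points in between: classes of at most two points

To answer the question we must find a suitable countable family in $\Psi(\mathcal A)$. In Example A two points were in one class because they are neighbors. The following fact shows that among three points there is always one that has something on either side, even in a cycle.

**Fact F3.** *If $x,y,z$ are distinct, they can be labeled so that $x\prec y\prec z$, and then there is an open $O\ni y$ with $x\prec o\prec z$ for all $o\in O$ (in particular $x,z\notin O$).*

*Proof.* In a tournament on three vertices the out-degrees are $(1,1,1)$ or $(2,1,0)$. So some vertex has out-degree $1$, hence also in-degree $1$. Call it $y$, and label the other two accordingly. The set $\{o\ne x:x\prec o\}\cap\{o\ne z:o\prec z\}$ contains $y$ and is open by F1; take it as $O$. $\square$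

**Theorem 2.** *Every continuous weak selection on a Mrówka–Isbell space $X$ extends to a continuous selection for $\mathcal K(X)$. The same holds for every Hausdorff space with a countable dense set of isolated points.*

*Proof.* We have seen that $\Psi(\mathcal A)$ is Hausdorff and that $\omega$ is a countable dense set of isolated points in it. So let $X$ be a Hausdorff space with a countable dense set $D$ of isolated points, and let $\psi$ be a continuous weak selection on $X$.

**Step 1: the family.** We need countably many clopen sets. For $n\in D$ let $L_n=\{x\neq n:x\prec n\}$. It is open by F1, and its complement $\{n\}\cup\{x\ne n:n\prec x\}$ is open by F1 and because $n$ is isolated. The set $\{n\}$ is clopen too. So $\mathcal U=\{\{n\},L_n:n\in D\}$ is a countable family of clopen sets.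

**Step 2: the classes.** We show that every $\mathcal U$-class has at most two points. Suppose $x,y,z$ are distinct points of one class, labeled as in F3, with the corresponding open $O\ni y$. Since $D$ is dense, there is $n\in D\cap O$. Then $x\prec n\prec z$, and $x,z$ differ from $n$. So $x\in L_n$ and $z\notin L_n$, which contradicts that $x,z$ are in the same class.

On a class with at most two points $\prec$ is transitive, and its subsets are finite and discrete, hence zero-dimensional. Theorem 1 yields $f\in Sel(\mathcal K(X))$ with $f|_{\mathcal F_2(X)}=\psi$. $\square$

In particular, $Sel(\mathcal K(X))\ne\emptyset$ for every Mrówka–Isbell space $X$ that admits a continuous weak selection. The answer to the question is yes.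

## Dense sets of points with clopen neighborhood bases

Where did isolated points enter? Only to make $L_n$ clopen: the boundary of $\{x\ne n:x\prec n\}$ can contain no point other than $n$. If $d$ is not isolated but has small clopen neighborhoods, we can cut such a neighborhood out and still have a clopen set.

**Theorem 3.** *Let $X$ be a Hausdorff space with a countable dense set $D$ such that each $d\in D$ has a neighborhood base of clopen sets (e.g. $X$ separable, Hausdorff and zero-dimensional). Then the restriction map $Sel(\mathcal K(X))\to Sel(\mathcal F_2(X))$ is surjective. In particular, $Sel(\mathcal K(X))\ne\emptyset\iff Sel(\mathcal F_2(X))\ne\emptyset$.*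

*Proof.* The restriction to $\mathcal F_2(X)$ of a continuous selection for $\mathcal K(X)$ is a continuous weak selection, so the restriction map is defined, and the equivalence follows from its surjectivity. Let $\psi$ be a continuous weak selection on $X$.

**Step 1: countably many clopen sets shrinking to $d$.** We will cut out neighborhoods of $d$, and countably many of them must suffice. We show that *for each $d\in D$ there are clopen sets $V_{d,0}\supseteq V_{d,1}\supseteq\cdots$ with $\bigcap_iV_{d,i}=\{d\}$.* No countable base at $d$ is assumed; the sets come from $\prec$.

If $d$ is isolated, take $V_{d,i}=\{d\}$ for all $i$. Let $d$ be non-isolated. For $e\in D\setminus\{d\}$ the two disjoint sets $\{x\ne e:x\prec e\}$ and $\{x\ne e:e\prec x\}$ are open by F1, and exactly one contains $d$. Call that one $S_e$, and choose a clopen $N_e$ with $d\in N_e\subseteq S_e$. Let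
$$E=\bigcap_{e\in D\setminus\{d\}}N_e\ni d.$$

Suppose $E$ contains three distinct points. Label them $x\prec y\prec z$ with $O\ni y$ as in F3. The set $O\setminus\{d\}$ is open. It is nonempty: if $y\ne d$ it contains $y$, and if $y=d$ then $O\ne\{d\}$ because $d$ is not isolated. So there is $e\in D\cap(O\setminus\{d\})$, and $x\prec e\prec z$. Thus $x$ and $z$ lie in different ones of the two sets belonging to $e$, so they are not both in $S_e$. This contradicts $x,z\in E\subseteq N_e\subseteq S_e$. Hence $|E|\le2$.

If $E=\{d,d'\}$ with $d'\ne d$, choose one more clopen set that contains $d$ and misses $d'$; it exists because $X$ is Hausdorff and $d$ has a clopen neighborhood base. We now have countably many clopen sets with intersection $\{d\}$. The intersections of the first $i+1$ of them, in some enumeration with repetitions allowed, are the sets $V_{d,i}$.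

**Step 2: the family.** We replace $L_n$ by clopen sets. For $d\in D$ and $i\in\omega$ let
$$U_{d,i}=\{x\in X\setminus V_{d,i}:x\prec d\}.$$
This makes sense because $d\in V_{d,i}$, so the points $x$ considered are different from $d$. The set is open by F1, and its complement $V_{d,i}\cup\{x\in X\setminus V_{d,i}:d\prec x\}$ is open for the same reason. So $U_{d,i}$ is clopen, and $\mathcal U=\{V_{d,i},U_{d,i}:d\in D,\ i\in\omega\}$ is a countable family of clopen sets.

**Step 3: the classes.** We show that every $\mathcal U$-class has at most two points. The class of $d\in D$ is $\{d\}$, since its points lie in every $V_{d,i}$ and $\bigcap_iV_{d,i}=\{d\}$. Suppose some class contains three distinct points; then none of them is in $D$. Label them $x\prec y\prec z$ with $O$ as in F3, and pick $d\in D\cap O$. Then $x\prec d\prec z$ and $x,z\ne d$. As the sets $V_{d,i}$ decrease to $\{d\}$, for $i$ large both $x$ and $z$ are outside $V_{d,i}$. For such $i$ we have $x\in U_{d,i}$ and $z\notin U_{d,i}$, a contradiction.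

So all classes have at most two points, and Theorem 1 yields $f\in Sel(\mathcal K(X))$ with $f|_{\mathcal F_2(X)}=\psi$. $\square$
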